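# Pins and partitions: rigidity of generic body-pin frameworks in three-space

## Two pins make a hinge, and seven hinges make a moving ring

Take two rigid bodies in $\mathbb R^3$ and fix the first. The second has six degrees of freedom; its possible velocity fields are $x\mapsto \omega\times x+t$ with $\omega,t\in\mathbb R^3$. Now pin the bodies together at a point $p$: the field must vanish at $p$. These are three independent linear equations, and the three-dimensional space of rotations about $p$ remains.

Add a second pin at $p'\ne p$. It again looks like three equations, but one of them is already known. Once the velocity at $p$ is zero, the velocity at $p'$ is $\omega\times(p'-p)$, which is automatically perpendicular to $p'-p$. (The distance between the two pins is the same in both bodies.) So the second pin costs only two freedoms, and what remains is the rotation about the line $pp'$: two pins make a hinge. A third pin off that line stops this rotation. With $0,1,2,3$ pins the number of removed freedoms is therefore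
$$0,\quad 3,\quad 5,\quad 6 .$$

Next take $n\ge 3$ bodies in a ring, consecutive ones joined by two pins, with the pins in general position. Between body $i$ and body $i+1$ (indices mod $n$) the relative velocity field must be a multiple $c_ir_i$ of the rotation $r_i$ about the $i$-th hinge line. The only further condition is that the relative fields add up to zero around the ring:
$$c_1r_1+\dots+c_nr_n=0 .$$
The fields $r_i$ live in a six-dimensional space. Rotations about lines span this space: rotations about the three coordinate axes give all $\omega$, and a translation is a difference of rotations about parallel axes. So some six lines have independent rotations. Independence is the nonvanishing of a polynomial in the pin coordinates, because the hinge through $p,p'$ has the field $x\mapsto(p'-p)\times(x-p)$. Hence for pins in general position any six of the $r_i$ are independent, and the ring has exactly $\max(0,n-6)$ infinitesimal degrees of freedom after the motions of the whole space are factored out. The ring of six is infinitesimally rigid; the ring of seven has one freedom.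

Compare this with the classical necessary count. Write $G$ for the graph whose vertices are the bodies and whose edges are the pins, and $3G$ for $G$ with each edge replaced by $3$ parallel copies (a pin is equivalent to $3$ bars). Maxwell's condition says that if the framework is rigid, then $3G$ contains six edge-disjoint spanning trees. For our ring, $3G$ has six parallel edges between consecutive bodies, so it contains six edge-disjoint spanning paths, for every $n$. Maxwell's condition holds and yet the ring of seven moves. Counting each double pin as $5$ instead of $6$ explains this: $7\cdot 5=35<36=6(7-1)$.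

Two more hand computations show what a correct count should look like. Take three bodies $x,y,z$ with one pin between each pair. Any two of the three pins lie in a common body, so the pins form a rigid triangle; with this triangle held fixed, each body can spin about the side through its own two pins. There are three degrees of freedom, and $6\cdot2-3\cdot3=3$. Next let $x,y,z$ be pairwise joined by three pins, and let a fourth body $w$ be joined to $z$ by one pin. Then $x,y,z$ move as one body and there are $3$ freedoms. The count on four separate bodies gives $6\cdot 3-3\cdot 6-3=-3$, but the count with the blocks $\{x,y,z\}$ and $\{w\}$ gives $6-3=3$. So one has to look at all partitions.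

**Definition (body-pin framework).** Let $G=(V,E)$ be a finite multigraph. A *three-dimensional body-pin framework* is a pair $(G,p)$, where each vertex is a rigid body in $\mathbb R^3$ and $p:E\to\mathbb R^3$; an edge $e=uv$ is a pin at $p(e)$, so that $u$ and $v$ must keep the point $p(e)$ in common. It is *rigid* if every continuous motion of the bodies that respects all pins is a rigid motion of the whole of $\mathbb R^3$. As usual for body-bar frameworks, this is made precise through an equivalent bar-joint framework, which is written down below. It is *generic* if the $3|E|$ coordinates of $p$ are algebraically independent over $\mathbb Q$.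

For disjoint $X,X'\subseteq V$ let $d_G(X,X')$ be the number of edges between $X$ and $X'$, and let
$$h_G(X,X')=\begin{cases}6& d_G(X,X')\ge3\\5&d_G(X,X')=2\\3&d_G(X,X')=1\\0&d_G(X,X')=0.\end{cases}$$
For a partition $\mathcal P$ of $V$, $\binom{\mathcal P}2$ is the set of pairs of blocks. In "Combinatorics of Body-bar-hinge Frameworks" it is conjectured that the corrected partition count decides rigidity. It does.

**Theorem 1.** Let $p$ be generic. The body-pin framework $(G,p)$ in $\mathbb R^3$ is rigid if and only if
$$\sum_{\{X,X'\}\in\binom{\mathcal P}2}h_G(X,X')\ \ge\ 6(|\mathcal P|-1)\qquad\text{for every partition }\mathcal P\text{ of }V. \tag{1}$$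
More generally, its number of infinitesimal degrees of freedom (trivial motions factored out) is $\max_{\mathcal P}\{6(|\mathcal P|-1)-\sum h_G(X,X')\}$.

Loops impose no constraint and do not enter $h_G$, so from now on all graphs are loopless.

## Infinitesimal motions as 2-vectors

Let $e_1,\dots,e_4$ be the standard basis of $\mathbb R^4$, let $\mathbb R^3=\langle e_1,e_2,e_3\rangle$, and put $\Lambda=\bigwedge^2\mathbb R^4$, of dimension $6$. Identifying $\bigwedge^4\mathbb R^4$ with $\mathbb R$ by $e_1\wedge e_2\wedge e_3\wedge e_4\mapsto 1$, we get a nondegenerate symmetric pairing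
$$\langle\omega,s\rangle=\omega\wedge s ,$$
and $\perp$ always refers to it. Recall that a nonzero $s\in\Lambda$ is decomposable, $s=x\wedge y$, if and only if $s\wedge s=0$. It then determines the 2-dimensional space $\langle x,y\rangle$, which is a line in projective space $P^3$. Two nonzero decomposable $s,s'$ satisfy $s\wedge s'=0$ if and only if their lines meet. We identify covectors with vectors through coordinates: $\theta(x)=\sum\theta_ix_i$.

**Definition ($\alpha$- and $\beta$-planes).** For a vector $q\ne0$ let $\alpha_q=q\wedge\mathbb R^4=\{s\in\Lambda: q\wedge s=0\}$. For a covector $\theta\ne0$ let $\beta_\theta=\bigwedge^2\ker\theta$. Both are $3$-dimensional.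

The decomposable elements of $\alpha_q$ are the lines through the point $q$; those of $\beta_\theta$ are the lines in the plane $\ker\theta$. For example, $\alpha_{e_4}=\langle e_4\wedge e_1,e_4\wedge e_2,e_4\wedge e_3\rangle$, and for $\theta=(0,0,1,0)$ we have $\beta_\theta=\langle e_1\wedge e_2,e_4\wedge e_1,e_4\wedge e_2\rangle$.

**Motions.** Let $\star:\mathbb R^3\to\bigwedge^2\mathbb R^3$ be the linear isomorphism with $\star(x\times y)=x\wedge y$. Encode the field $x\mapsto\omega\times x+t$ as $e_4\wedge\omega+\star t\in\Lambda$. The field vanishes at $p$ iff $t=p\times\omega$, and then the code is $e_4\wedge \omega+p\wedge\omega=(p,1)\wedge(\omega,0)$. Conversely every element of $\alpha_{(p,1)}$ can be written $(p,1)\wedge(y,0)=e_4\wedge y+p\wedge y$, which is the code of a field with $\omega=y$ and $t=p\times y$. So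
$$\text{a field vanishes at }p\iff\text{its code lies in }\alpha_{(p,1)} . \tag{2}$$
In particular $(p,1)\wedge(p',1)$ lies in $\alpha_{(p,1)}\cap\alpha_{(p',1)}$; it is a rotation about the line $pp'$. In the examples above, $\alpha_{e_4}$ consists of the rotations about the origin. The space $\beta_\theta$ for the plane $x_3=0$ consists of the fields with $\omega=(\omega_1,\omega_2,0)$, $t=(0,0,t_3)$, whose velocity at $(x_1,x_2,0)$ is $(0,0,\omega_1x_2-\omega_2x_1+t_3)$: they are normal to the plane at each of its points.

We collect the facts about $\Lambda$ that the proof uses.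

**Self-orthogonality.** $\alpha_q^\perp=\alpha_q$ and $\beta_\theta^\perp=\beta_\theta$. Indeed $(q\wedge y)\wedge(q\wedge y')=0$, and $\bigwedge^4$ of the 3-dimensional space $\ker\theta$ is $0$. So both spaces lie in their own orthogonal complement, and that complement has dimension $6-3=3$.

**Contraction.** Let $\iota_\theta(x\wedge y)=\theta(x)y-\theta(y)x$, extended linearly to $\Lambda\to\mathbb R^4$. Then $\ker\iota_\theta=\beta_\theta$. To see this choose $q$ with $\theta(q)=1$; then $\Lambda=q\wedge\ker\theta\,\oplus\,\beta_\theta$, where $\iota_\theta$ is zero on $\beta_\theta$ and sends $q\wedge y$ to $y$ for $y\in\ker\theta$.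

**Intersections.** If $q,q'$ are independent, $\alpha_q\cap\alpha_{q'}=\langle q\wedge q'\rangle$, because $q'\wedge q\wedge y=0$ forces $y\in\langle q,q'\rangle$. If $\theta,\theta'$ are independent, $\beta_\theta\cap\beta_{\theta'}=\bigwedge^2(\ker\theta\cap\ker\theta')$ has dimension $1$. If $\theta(q)\neq0$, then $\alpha_q\cap\beta_\theta=0$: an element of $\alpha_q$ is $q\wedge y$ with $y\in\ker\theta$ (subtract a multiple of $q$ from $y$), and $\iota_\theta(q\wedge y)=\theta(q)y$ vanishes only for $y=0$.

**Fields of definition.** Let $K\subseteq\mathbb R$ be a field. A subspace of $\mathbb R^N$ (or of $\Lambda$) is *defined over $K$* if it has a basis with coordinates in $K$. The kernel of a matrix over $K$ is defined over $K$. If $\alpha_q$ is defined over $K$, we may take $q\in K^4$, because the line $\langle q\rangle$ is the solution space of the linear equations $w\wedge s=0$, $s$ in a basis of $\alpha_q$. Similarly $\beta_\theta$ determines $\theta$ through $\iota_\theta s=0$. For instance $\alpha_{(\sqrt2,\sqrt2,0,0)}$ is defined over $\mathbb Q$, and $q=(1,1,0,0)$ does the job.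

**Star duality.** Define $*:\Lambda\to\Lambda$ by $*(e_i\wedge e_j)=\operatorname{sgn}(ijkl)\,e_k\wedge e_l$ for $\{i,j,k,l\}=\{1,2,3,4\}$. Let $(\cdot,\cdot)$ be the inner product in which the $e_i\wedge e_j$, $i<j$, are orthonormal. Then $\langle\omega,s\rangle=(*\omega,s)$ by inspection on basis elements, and $**=\mathrm{id}$ because $\operatorname{sgn}(ijkl)\operatorname{sgn}(klij)=1$. Hence $\langle*\omega,*s\rangle=(\omega,*s)=\langle s,\omega\rangle$, so $*$ preserves the pairing. For $\omega,s\in\alpha_q$ we have $(*\omega,s)=\langle\omega,s\rangle=0$. So $*\alpha_q$ lies in the $(\cdot,\cdot)$-orthogonal complement of $\alpha_q$. That complement is $\bigwedge^2$ of the Euclidean complement of $q$ (use an orthonormal basis containing $q/|q|$), that is, $\beta_q$ with $q$ read as a covector. By dimensions $*\alpha_q=\beta_q$, and therefore $*\beta_\theta=\alpha_\theta$. So $\alpha$ and $\beta$ may be interchanged, with the same coordinates.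

**Lemma 1 (isotropic 3-spaces).** If $S\subseteq\Lambda$, $\dim S=3$ and $s\wedge s=0$ for all $s\in S$, then $S$ is an $\alpha$-plane or a $\beta$-plane.

*Proof.* By polarization any two elements of $S$ have wedge product $0$. So all nonzero elements are lines, and any two of these lines meet. Take a basis $s_1,s_2,s_3$ of $S$. The lines of $s_1$ and $s_2$ are different and meet, so $s_1=p\wedge x$ and $s_2=p\wedge y$ with $p,x,y$ independent. If the line of $s_3$ passes through $p$, then $S\subseteq\alpha_p$, with equality by dimension. Otherwise it meets the two lines in points other than $p$, hence in two different points, so it lies in $\langle p,x,y\rangle$ and $S=\bigwedge^2\langle p,x,y\rangle$. $\square$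

## Mixed frameworks and the partition bound

The proof will move back and forth between points and planes, and induction works better in a larger class. "The slice" means the set of vectors in $\mathbb R^4$, or covectors, with last coordinate $1$.

**Definition (mixed framework).** A mixed framework is a finite loopless multigraph $G=(V,E)$ in which each edge $e$ has one of four types and a subspace $W_e\subseteq\Lambda$ of codimension $c_e$:

* *pin*: $W_e=\alpha_a$ with $a$ in the slice, $c_e=3$;
* *plane*: $W_e=\beta_\theta$ with $\theta$ in the slice, $c_e=3$;
* *bar*: $W_e=(a\wedge b)^\perp$ with $a,b$ in the slice, $c_e=1$;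
* *hinge*: $W_e=\langle a\wedge b\rangle$ with $a,b$ in the slice, $c_e=5$.

It is *generic* if all parameters of all edges together are algebraically independent over $\mathbb Q$; $K_G$ is the field they generate. Put
$$M(G)=\{s\in\Lambda^V: s_u-s_v\in W_e\text{ for all }e=uv\},\qquad \operatorname{dof}(G)=\dim M(G)-6 ,$$
$$S_G(x,y)=\{s_x-s_y:s\in M(G)\},\qquad \delta_G(x,y)=\dim S_G(x,y).$$
Distinct vertices $x,y$ are *tied* in $G$ if $S_G(x,y)=0$.

Constant families $s$ always lie in $M(G)$; this is the $6$ that is subtracted. By (2), for pins $M(G)$ is exactly the space of infinitesimal motions. A hinge allows only relative rotations about the line $ab$. As for a bar: if $a=(a',1)$, $b=(b',1)$ and $s$ codes $(\omega,t)$, then $a\wedge b=a'\wedge b'+e_4\wedge(b'-a')$. Hence $\langle a\wedge b,s\rangle$ is, up to a global sign, $\omega\cdot(a'\times b')+(b'-a')\cdot t=(\omega\times a'+t)\cdot(b'-a')$, the usual length constraint of a bar from $a'$ to $b'$.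

*Examples.* Two bodies with three generic pins $a,b,c$ are tied: $\alpha_a\cap\alpha_b\cap\alpha_c=\langle a\wedge b\rangle\cap\alpha_c=0$. For a path $x,z,y$ with pins $a$ (between $x$ and $z$) and $b$ (between $z$ and $y$), we may subtract a constant so that $s_z=0$; then $s_x\in\alpha_a$ and $s_y\in\alpha_b$ are arbitrary. So $\operatorname{dof}=6$ and $S(x,y)=\alpha_a+\alpha_b=\langle a\wedge b\rangle^\perp$ has dimension $5$.

$M(G)$ is the kernel of a matrix over $K_G$, so $M(G)$ and $S_G(x,y)$ are defined over $K_G$.

**Definition (contraction, value, deficiency).** For a partition $\mathcal P$ of $V$, $G/\mathcal P$ is obtained by identifying each block to one vertex and deleting loops; $G/xy$ identifies just $x$ and $y$. If between $X$ and $X'$ there are $i$ pins, $j$ planes, $b$ bars and $k$ hinges, put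
$$h_G(X,X')=\min\{6,\ g(i)+g(j)+b+5k\},\qquad g(0)=0,\ g(1)=3,\ g(2)=5,\ g(t)=6\ (t\ge3).$$
Let $\operatorname{val}_G(\mathcal P)=6(|\mathcal P|-1)-\sum_{\{X,X'\}}h_G(X,X')$ and $\operatorname{def}(G)=\max_{\mathcal P}\operatorname{val}_G(\mathcal P)\ge\operatorname{val}_G(\{V\})=0$.

For pins only, this is the $h_G$ of Theorem 1. For the triangle with one pin per pair, the singleton partition has value $12-9=3$, two blocks give $6-5=1$, one block gives $0$; so $\operatorname{def}=3$, as found by hand.

**Theorem 2.** For every generic mixed framework, $\operatorname{dof}(G)=\operatorname{def}(G)$.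

**Theorem 2 implies Theorem 1.** For pin frameworks $M(G)$ is the space of infinitesimal motions, so the statement on degrees of freedom is Theorem 2. For rigidity, build the equivalent bar-joint framework: the body $v$ becomes a complete graph on its pins together with $4$ private joints, chosen so that all coordinates, together with those of $p$, are algebraically independent. Each body contains $4$ affinely independent joints, so continuous motions of this framework are the same as motions of the bodies respecting the pins. The infinitesimal motions of a complete graph on a point set that affinely spans $\mathbb R^3$ are restrictions of unique infinitesimal isometries, so the infinitesimal motions of the framework correspond to $M(G)$. It is a generic bar-joint framework. By Asimow–Roth (*The rigidity of graphs*, Trans. AMS 245, 1978) it is rigid iff it is infinitesimally rigid, i.e. iff $\operatorname{dof}(G)=0$. By Theorem 2 this means $\operatorname{val}_G(\mathcal P)\le0$ for all $\mathcal P$, which is (1). $\square$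

The rest of the notes proves Theorem 2. First the easy inequality and some bookkeeping.

$M(G/\mathcal P)$ is the set of $s\in M(G)$ that are constant on the blocks of $\mathcal P$. In particular $M(G/xy)$ is the kernel of $M(G)\to\Lambda$, $s\mapsto s_x-s_y$, whence
$$\delta_G(x,y)=\operatorname{dof}(G)-\operatorname{dof}(G/xy). \tag{3}$$
(In the path example: $5=6-1$, since merging the ends leaves two bodies with two pins.)

**The lower bound.** For all $\mathcal P$,
$$\operatorname{dof}(G)\ \ge\ \operatorname{dof}(G/\mathcal P)\ \ge\ \operatorname{val}_G(\mathcal P),\qquad\text{so}\quad \operatorname{dof}(G)\ge\operatorname{def}(G). \tag{4}$$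
The first inequality is $M(G/\mathcal P)\subseteq M(G)$. For the second, the constraints between $X$ and $X'$ on a motion constant on blocks say $s_X-s_{X'}\in\bigcap W_e$, over all edges $e$ between $X$ and $X'$. The codimension of this space is at most $h_G(X,X')$, since two $\alpha$-planes, or two $\beta$-planes, share a line. So $\dim M(G/\mathcal P)\ge6|\mathcal P|-\sum h_G(X,X')$.

**Equality in the lower bound.** If $\operatorname{val}_G(\mathcal P)=\operatorname{dof}(G)$, then equality holds throughout (4), hence $M(G)=M(G/\mathcal P)$:
$$\operatorname{val}_G(\mathcal P)=\operatorname{dof}(G)\ \Longrightarrow\ \text{every motion of }G\text{ is constant on the blocks of }\mathcal P. \tag{5}$$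

**Two properties of $h$.** Adding an edge $e$ between $X$ and $X'$ raises $h(X,X')$ by at most $c_e$ (the increments of $g$ are $3,2,1,0,\dots$). Also $g$ is subadditive, so $h(X\cup Z,Y)\le h(X,Y)+h(Z,Y)$. Consequently, *if $h(X,Z)=6$, merging the blocks $X$ and $Z$ does not decrease $\operatorname{val}$*: the term $6(|\mathcal P|-1)$ loses $6$, the sum loses $h(X,Z)=6$, and the terms towards other blocks do not grow.

## Generic points and rational functions

Let $K\subseteq\mathbb R$ be a field and let $t\in\mathbb R^k$ be algebraically independent over $K$ ("generic over $K$"; for an element of the slice this refers to its three free coordinates). We use three principles.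

First, a polynomial over $K$ that vanishes at $t$ is the zero polynomial. Thus $t$ avoids every proper algebraic subset defined over $K$. If a polynomial is homogeneous in a vector $a\in\mathbb R^4$ and vanishes on the slice, it vanishes for all $a$, first where $a_4\ne0$ by scaling and then everywhere by density. The same holds for several vectors, one after another.

Second, the elements of $K(t)$ may be treated as rational functions over $K$. An identity in $K(t)$ holds at every point where the denominators are nonzero. A nonzero polynomial over $K$ is nonzero at some point of $\mathbb Q^k$, so we may specialize variables to suitable rational values.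

Third, for independent tuples $a,b,c$,
$$K(a,b)\cap K(a,c)=K(a). \tag{6}$$
If $f(a,b)=g(a,c)$, give $b$ a rational value $b_0$ at which $f$ stays defined; then $g(a,c)=f(a,b_0)\in K(a)$.

**Lemma 2.** Let $S\subseteq\Lambda$ be a subspace that is not an $\alpha$-plane. Then $\dim(S\cap\alpha_p)=\max(0,\dim S-3)$ for all $p$ outside a proper algebraic subset of the slice, which is defined over $K$ if $S$ is. The same holds with $\beta$ in place of $\alpha$.

*Proof.* By star duality it suffices to treat $\alpha$. The space $S\cap\alpha_p$ is the kernel of $S\to\bigwedge^3\mathbb R^4$, $s\mapsto p\wedge s$, whose matrix is linear in $p$ (with coefficients in $K$ if $S$ is defined over $K$). Always $\dim(S\cap\alpha_p)\ge\max(0,\dim S-3)$. So the bad $p$ are those where all minors of size $\min(3,\dim S)$ vanish. These minors are homogeneous in $p$, so it is enough to find one good point $p$ anywhere in $P^3$.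

If $\dim S\ge4$, then $S+\alpha_p=(S^\perp\cap\alpha_p)^\perp$ gives $\dim(S\cap\alpha_p)=\dim S-3+\dim(S^\perp\cap\alpha_p)$. Since $\dim S^\perp\le2$, a good point for $S^\perp$ is good for $S$. So let $\dim S\le3$; we need $p$ with $S\cap\alpha_p=0$. A nonzero element of $S\cap\alpha_p$ is a decomposable element of $S$ whose line passes through $p$. Let $Z=\{[s]\in P(S):s\wedge s=0\}$. If $\dim S\le2$, or if $\dim S=3$ and $s\wedge s$ is not identically zero on $S$, then $\dim Z\le1$. The pairs consisting of a line from $Z$ and a point on it form a semialgebraic set of dimension at most $2$. So the lines in $Z$ cover a semialgebraic set of dimension at most $2$, not all of $P^3$. If $\dim S=3$ and $s\wedge s\equiv0$ on $S$, then $S$ is an $\alpha$- or a $\beta$-plane by Lemma 1; $\alpha$ is excluded by hypothesis, and the lines of a $\beta$-plane cover only a plane. $\square$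

## Adding one edge, and where the induction breaks

The sensible plan is to build $G$ edge by edge and to follow $\operatorname{dof}$ and $\operatorname{def}$.

**Lemma 3 (adding an edge).** Let $G+e$ be generic, $e=xy$, $S=S_G(x,y)$, $\delta=\dim S$. Then $\operatorname{dof}(G+e)=\operatorname{dof}(G)-\min(c_e,\delta)$, except in the case

$(*)$ $e$ is a pin and $S$ is an $\alpha$-plane, or $e$ is a plane and $S$ is a $\beta$-plane;

in case $(*)$, $\operatorname{dof}(G+e)=\operatorname{dof}(G)-2$.

*Proof.* Since $M(G+e)=\{s\in M(G):s_x-s_y\in W_e\}$, the drop is $\dim S-\dim(S\cap W_e)$. The space $S$ is defined over $K_G$ and the parameters of $e$ are generic over $K_G$. For pins and planes outside $(*)$, Lemma 2 gives the drop $\delta-\max(0,\delta-3)=\min(3,\delta)$. In case $(*)$ let, by duality, $S=\alpha_q$ with $q\in K_G^4$ and $W_e=\alpha_a$. Then $a$ is not parallel to $q$, since otherwise the coordinates of $a$ would lie in $K_G$; so $\dim(S\cap W_e)=1$ and the drop is $2$.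

The vectors $a\wedge b$ with $a,b$ in the slice span $\Lambda$. So for a generic bar, $a\wedge b$ is not orthogonal to $S$ if $S\ne0$, and the drop is $\min(1,\delta)$. For a generic hinge, $a\wedge b\notin S$ if $S\ne\Lambda$, and then the drop is $\delta\le5$; if $S=\Lambda$ the drop is $5$. In both cases it is $\min(5,\delta)$. $\square$

The exceptional case is familiar: two bodies with one pin $q$ have $S=\alpha_q$, and a second pin removes $2$ freedoms, not $3$.

**Lemma 4 (the good step).** If Theorem 2 holds for $G$ and for $G/xy$, and $G+e$ ($e=xy$) is generic and not in case $(*)$, then Theorem 2 holds for $G+e$.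

*Proof.* Let $D=\operatorname{dof}(G)=\operatorname{def}(G)$ and $D_2=\operatorname{dof}(G/xy)=\operatorname{def}(G/xy)$. The number $D_2$ is the maximum of $\operatorname{val}_G$ over the partitions with $x,y$ in one block, and $\delta=D-D_2$ by (3). By Lemma 3, $\operatorname{dof}(G+e)=\max(D-c_e,\,D-\delta)=\max(D-c_e,D_2)$. An optimal partition for $G$ loses at most $c_e$, so $\operatorname{def}(G+e)\ge D-c_e$. Partitions with $x,y$ together keep their value, so $\operatorname{def}(G+e)\ge D_2$. Hence $\operatorname{def}(G+e)\ge\operatorname{dof}(G+e)$, and (4) gives equality. $\square$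

If all edges are bars and hinges, case $(*)$ never occurs, and induction on $|V|$ and then $|E|$ with Lemma 4 proves Theorem 2 on the spot. With pins and planes the induction stops exactly at $(*)$. Suppose $e=xy$ is a pin and $S_G(x,y)=\alpha_q$. Then $\operatorname{dof}$ drops by $2$, while $\operatorname{dof}(G/xy)=\operatorname{dof}(G)-3$. To match this, we need an optimal partition of $G$ in which the blocks of $x$ and $y$ are joined by exactly one pin, because only the step $g(1)=3\to g(2)=5$ costs $2$. In other words, the $\alpha$-plane $S_G(x,y)$ has to come from a pin that is really there. Without genericity this can fail: if $z$ is pinned to $x$ and to $y$ at the same point $o$, then $S(x,y)=\alpha_o+\alpha_o=\alpha_o$, with no pin between $x$ and $y$ and no tied vertices.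

The next lemma says that Theorem 2 itself rules out such hidden pins.

**Lemma 5 ($\alpha$-planes come from pins).** Suppose Theorem 2 holds for all generic frameworks with at most $N$ vertices. Let $H$ be generic, without bars and hinges, with at most $N$ vertices, and let $S_H(x,z)$ be an $\alpha$-plane (resp. $\beta$-plane). Then $H$ has a pin (resp. plane) $f=uw$ with $W_f=S_H(x,z)$, where $x,u$ are tied in $H$ or equal, and $z,w$ are tied in $H$ or equal.

*Proof.* Let $D=\operatorname{dof}(H)$; by (3), $\operatorname{dof}(H/xz)=D-3$. Add a generic pin (resp. plane) $e'=xz$. By Lemma 3, $\operatorname{dof}(H+e')=D-2$, so by Theorem 2 some $\mathcal P$ has $\operatorname{val}_{H+e'}(\mathcal P)=D-2$. Partitions with $x,z$ together have value at most $\operatorname{dof}(H/xz)=D-3$ by (4). So $x\in X$ and $z\in Z$ with different blocks $X,Z$.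

If $h_{H+e'}(X,Z)=6$, merging $X$ and $Z$ does not decrease the value, so there would be a partition with $x,z$ together of value at least $D-2$, a contradiction. Hence $h_{H+e'}(X,Z)\le5$. There are no bars or hinges, and a pin together with a plane gives $3+3=6$. So all edges between $X$ and $Z$ have the type of $e'$, and there are one or two of them. If $e'$ were the only one, then $\operatorname{val}_H(\mathcal P)=D-2+3>D=\operatorname{dof}(H)$, against (4). So exactly one edge $f=uw$ of $H$ joins $X$ and $Z$, with $u\in X$, $w\in Z$, and $\operatorname{val}_H(\mathcal P)=D-2+5-3=D$. By (5) all motions of $H$ are constant on $X$ and on $Z$. Therefore $x,u$ are tied or equal, $z,w$ are tied or equal, and $S_H(x,z)=S_H(u,w)\subseteq W_f$. Both spaces have dimension $3$, so they are equal. $\square$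

We cannot apply Lemma 5 to $G$ in the induction step for $G+e$: its proof uses Theorem 2 for $G$ plus a generic pin between $x$ and $y$, which is the statement for $G+e$ that we want. It is available only for frameworks with *fewer vertices*. So a vertex has to go, and the information contained in $(*)$ has to be carried from $G$ to $G-v$. The carrier is the equilibrium stress.

## Stresses

Let $G$ have only pins and planes, $|V|=n$, $|E|=m$, and orient the edges.

**Definition (stress).** A *stress* of $G$ is a family $(\omega_e)$ with $\omega_e\in W_e=W_e^\perp$ such that at every vertex the sum of the $\omega_e$, with sign $+$ for edges entering and $-$ for edges leaving, is $0$.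

Equivalently, $\sum_e\langle\omega_e,s_{\mathrm{head}(e)}-s_{\mathrm{tail}(e)}\rangle=0$ for all $s\in\Lambda^V$. So stresses form the kernel of the transpose of $\Lambda^V\to\bigoplus_e\Lambda/W_e$, $s\mapsto(s_{\mathrm{head}(e)}-s_{\mathrm{tail}(e)})_e$, whose kernel is $M(G)$. By rank-nullity,
$$\dim(\text{stresses})=3m-6n+\dim M(G). \tag{7}$$
*Example.* Two bodies with pins $a,b$: a stress is $\omega$ on one edge and $-\omega$ on the other (both oriented alike), with $\omega\in\alpha_a\cap\alpha_b=\langle a\wedge b\rangle$. The dimension is $1$, and (7) says $6-12+7=1$. It is a pair of opposite forces along the line through the two pins.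

Let $\omega$ be a stress and $e=xv$. Pair the vertex equations with $s\in M(G-e)$ and sum. For $f\ne e$ the term vanishes, since $\omega_f\in W_f^\perp$. What is left is $\langle\omega_e,s_x-s_v\rangle=0$. Hence
$$\omega_e\in S_{G-e}(x,v)^\perp. \tag{8}$$

## A minimal counterexample has one stress and a vertex of degree three

Suppose Theorem 2 fails. Let $G$ be a counterexample with $n=|V|$ minimum and, subject to that, $m=|E|$ minimum. By (4), $\operatorname{dof}(G)>\operatorname{def}(G)$. Theorem 2 holds for all generic frameworks with fewer vertices, and for those with $n$ vertices and fewer edges. For $n=1$ both sides are $0$, so $n\ge2$. For $m=0$, $\operatorname{dof}=6(n-1)$ is the value of the singleton partition, so $m\ge1$.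

**Step 1: no two vertices are tied in $G$ or in any subgraph of $G$.** This will be our main source of contradictions. If $x,y$ were tied in $G$, then by (3) $\operatorname{dof}(G)=\operatorname{dof}(G/xy)=\operatorname{def}(G/xy)\le\operatorname{def}(G)$, a contradiction. Restrictions of motions of $G$ are motions of its subgraphs, so a pair tied in a subgraph is tied in $G$.

**Step 2: every edge is exceptional.** This step extracts what the failure of the good step means. By Lemma 4 applied to $G-e$ and $(G-e)/xy$, every edge $e=xy$ is in case $(*)$ relative to $G-e$. So $G$ has only pins and planes. The space $S_{G-e}(x,y)$ is an $\alpha$-plane if $e$ is a pin and a $\beta$-plane if $e$ is a plane; it is defined over $K_{G-e}$. Also $\operatorname{dof}(G)=\operatorname{dof}(G-e)-2$. Since $\operatorname{def}(G)\ge\operatorname{def}(G-e)-3=\operatorname{dof}(G-e)-3=\operatorname{dof}(G)-1$ and $\operatorname{def}(G)<\operatorname{dof}(G)$, we get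
$$\operatorname{def}(G)=\operatorname{dof}(G)-1=\operatorname{dof}(G-e)-3. \tag{9}$$

**Step 3: $G$ is simple, $\operatorname{dof}(G)=6(n-1)-3m+1$, and $m\le2n-2$.** We want exact numbers. Fix $e=xy$ and choose $\mathcal P$ with $\operatorname{val}_{G-e}(\mathcal P)=\operatorname{dof}(G-e)$. By (5) all motions of $G-e$ are constant on the blocks of $\mathcal P$, so by Step 1 $\mathcal P$ is the singleton partition $\mathcal S$. Thus $\operatorname{val}_{G-e}(\mathcal S)=\operatorname{dof}(G-e)$. On the other hand $\operatorname{val}_G(\mathcal S)\le\operatorname{def}(G)=\operatorname{dof}(G-e)-3$. So adding $e$ raises $h(x,y)$ by exactly $3$, and $\operatorname{val}_G(\mathcal S)=\operatorname{def}(G)$.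

This holds for every $e$. A second pin on a pair would raise $h$ by at most $2$, and likewise a second plane, so each pair of vertices carries at most one pin and at most one plane. One pin $a$ together with one plane $\theta$ would tie $x,y$, because $\alpha_a\cap\beta_\theta=0$ ($\theta(a)\ne0$ by genericity); this contradicts Step 1. So $G$ is simple. Hence $\operatorname{dof}(G-e)=\operatorname{val}_{G-e}(\mathcal S)=6(n-1)-3(m-1)$ and $\operatorname{dof}(G)=6(n-1)-3m+1$. Finally $6(n-1)-3m=\operatorname{val}_G(\mathcal S)=\operatorname{def}(G)\ge0$.

**Step 4: there is exactly one stress up to scale, and it is nonzero on every edge.** By (7) the stress space of $G$ has dimension $3m-6n+6+\operatorname{dof}(G)=1$. For $G-e$ it has dimension $3(m-1)-6n+6+6(n-1)-3(m-1)=0$. So the stress $\omega$ of $G$, unique up to scale, satisfies $\omega_e\neq0$ for all $e$: otherwise it would restrict to a nonzero stress of $G-e$. It can be chosen over $K_G$.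

**Step 5: duality.** To halve the number of cases, apply $*$ to all $W_e$. This turns $G$ into a generic framework on the same graph with pins and planes interchanged, with the same parameters, the same $\operatorname{dof}$ and the same $\operatorname{def}$. So it is again a minimal counterexample, and we may interchange pins and planes when convenient.

**Step 6: there is a vertex $v$ of degree exactly $3$.** Since $m\le2n-2$, the average degree is less than $4$, so there is a vertex $v$ of degree at most $3$. We exclude smaller degrees.

*Degree $0$:* $\operatorname{dof}(G)=\operatorname{dof}(G-v)+6=\operatorname{def}(G-v)+6\le\operatorname{def}(G)$ (add the block $\{v\}$), a contradiction.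

*Degree $1$:* the equation at $v$ gives $\omega_e=0$, against Step 4.

*Degree $2$,* edges $vx$ and $vy$, with $x\ne y$ because $G$ is simple. Orient them away from $v$, with stresses $\omega_1,\omega_2$. The equation at $v$ gives $0\neq\omega_1=-\omega_2\in W_{vx}\cap W_{vy}$. If the types differ, this intersection is $0$, a contradiction. Otherwise, by duality, both are pins, $a$ and $b$, and $\omega_1$ is a nonzero multiple of $a\wedge b$. Pair the equations at the vertices $\ne v$ with $s\in M(G-v)$ and sum. The edges of $G-v$ contribute $0$, so $\langle\omega_1,s_x\rangle+\langle\omega_2,s_y\rangle=0$, that is, $\langle a\wedge b,s_x-s_y\rangle=0$. Now $a,b$ are generic over $K_{G-v}$ and $M(G-v)$ is defined over $K_{G-v}$, so this polynomial identity holds for all $a,b$. Since the $a\wedge b$ span $\Lambda$, $S_{G-v}(x,y)=0$, contradicting Step 1.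

So $v$ has degree $3$, with distinct neighbors $x,y,z$. Let $H=G-v$ and $K=K_H$. The parameters at $v$ are independent variables over $K$, and the stress may be taken over the field they generate over $K$. Orient the edges $vx,vy,vz$ away from $v$, with stresses $\omega_1,\omega_2,\omega_3$. The equation at $v$, and the other vertex equations paired with $s\in M(H)$ and summed, give
$$\omega_1+\omega_2+\omega_3=0,\qquad\langle\omega_1,s_x\rangle+\langle\omega_2,s_y\rangle+\langle\omega_3,s_z\rangle=0\quad\text{for all }s\in M(H). \tag{10}$$

**Step 7: $x,y,z$ move enough in $H$.** Let $U=\{s\in M(H):s_x=s_y=s_z\}$ and $T=M(H)/U$. We claim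
$$\dim T\ge3. \tag{11}$$
By Step 4, $H$ has no nonzero stress, so (7) gives $\operatorname{dof}(H)=6(n-2)-3(m-3)=6n-3m-3$, while $\operatorname{dof}(G)=6n-3m-5$. So $\dim M(H)=\dim M(G)+2$. Each $s\in U$ extends to a motion of $G$ by giving $s_v$ the common value of $s_x,s_y,s_z$, and this map $U\to M(G)$ is injective. So $\dim M(G)\ge\dim M(H)-\dim T$, i.e. $\dim T\ge2$. If $\dim T=2$, then $M(G)$ is the image of $U$, so $s_x=s_y$ for every motion of $G$, and $x,y$ are tied, contradicting Step 1.

**What remains.** By duality, at least two of the edges at $v$ are pins. Either all three are pins, or two are pins and one is a plane. In both cases the plan is the same. By Step 2 and (8), the stress on a pin $a$ at $v$ lies in $\alpha_a\cap\alpha_q$, where the center $q$ of the $\alpha$-plane comes from the framework *without that edge* and so does not depend on $a$. Each of the three stresses thus misses one of the three sets of parameters in this sense. This forces the coefficients of the stress to separate, then to be linear. That makes $S_H(x,z)$ and $S_H(y,z)$ one and the same $\alpha$- or $\beta$-plane, and Lemma 5, now legitimate because $H$ has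 $n-1$ vertices, will finish.

## Three pins at the vertex

Let the edges at $v$ be pins $a$ (to $x$), $b$ (to $y$), $c$ (to $z$).

**Step A1: coordinates for the stress.** We solve $\omega_1+\omega_2+\omega_3=0$ with $\omega_1\in\alpha_a$, $\omega_2\in\alpha_b$, $\omega_3\in\alpha_c$. Wedge with $b\wedge c$: the last two terms die, so $\omega_1\wedge b\wedge c=0$. Writing $\omega_1=a\wedge y'$ and using that $a,b,c$ are independent, $y'\in\langle a,b,c\rangle$, so $\omega_1\in a\wedge\langle b,c\rangle$; similarly for $\omega_2,\omega_3$. Comparing the coefficients of $a\wedge b$, $b\wedge c$, $c\wedge a$ in the sum, there are scalars $A,B,C$ with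
$$\omega_1=a\wedge(Cb+Bc),\qquad\omega_2=b\wedge(Ac+Ca),\qquad\omega_3=c\wedge(Ba+Ab). \tag{12}$$
(These three parameters are also the three freedoms of the triangle from the first section: there the relative motions lie in three $\alpha$-planes and add up to zero.)

Define linear maps $F_1,F_2,F_3:\Lambda\to M(H)^*$ by
$$F_1(\omega)(s)=\langle\omega,s_y-s_z\rangle,\quad F_2(\omega)(s)=\langle\omega,s_z-s_x\rangle,\quad F_3(\omega)(s)=\langle\omega,s_x-s_y\rangle .$$
In a basis of $M(H)$ over $K$ they have matrices over $K$. By Step 1 all are nonzero. The annihilator in $M(H)$ of $\operatorname{im}F_1+\operatorname{im}F_2$ consists of the $s$ with $s_y=s_z=s_x$, which is $U$. So $\dim T=\dim(\operatorname{im}F_1+\operatorname{im}F_2)$. Moreover $F_2$ is the transpose of $s\mapsto s_z-s_x$, so $\operatorname{rank}F_2=\dim S_H(x,z)$. Inserting (12) into (10) and collecting the terms with $A$, $B$, $C$,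
$$A\,F_1(b\wedge c)+B\,F_2(c\wedge a)+C\,F_3(a\wedge b)=0. \tag{13}$$

**Step A2: $A,B,C$ are nonzero.** We want to divide by them. At most one vanishes, since no $\omega_i$ is $0$. Suppose $C=0$. Then (13) says that $F_1(b\wedge c)$ and $F_2(c\wedge a)$ are linearly dependent for our generic $a,b,c$. The $2\times2$ minors expressing this are polynomials over $K$, homogeneous in each of $a,b,c$; so the dependence holds for all $a,b,c\in\mathbb R^4$. For generic $c$ both maps $F_1(c\wedge\cdot)$ and $F_2(c\wedge\cdot)$ are nonzero, and every value of one is dependent with every value of the other. Hence both have the same $1$-dimensional image $\langle\psi_c\rangle$. For generic $c,c'$ we have $0\ne F_2(c\wedge c')\in\langle\psi_c\rangle\cap\langle\psi_{c'}\rangle$, so $\langle\psi_c\rangle=\langle\psi_{c'}\rangle$. Any two generic vectors can be compared through a third one that is generic with respect to both, so $\langle\psi_c\rangle=\langle\psi\rangle$ does not depend on $c$. By linearity $\operatorname{im}F_1,\operatorname{im}F_2\subseteq\langle\psi\rangle$, so $\dim T\le1$, contradicting (11). The cases $A=0$ and $B=0$ follow by the cyclic symmetry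 in $(x,a),(y,b),(z,c)$.

**Step A3: the ratios of $A,B,C$ depend on two pins each.** Here the exceptional case $(*)$ enters. By Step 2, $S_{G-vx}(x,v)=\alpha_{q_a}$ with $q_a\in K(b,c)^4$. By (8), $\omega_1\in\alpha_{q_a}^\perp=\alpha_{q_a}$, so $0\ne\omega_1\in\alpha_a\cap\alpha_{q_a}$. As $a$ is generic over $K(b,c)$, $q_a$ is not parallel to $a$, so $\omega_1$ is a multiple of $a\wedge q_a$. With (12), $q_a\in\langle a,Cb+Bc\rangle$. In particular $q_a\wedge a\wedge b\wedge c=0$. This is a linear equation for $a$ over $K(b,c)$ that holds at a generic $a$, so it holds for all $a$, which means $q_a\wedge b\wedge c=0$ and $q_a\in\langle b,c\rangle$. The spaces $\langle b,c\rangle$ and $\langle a,Cb+Bc\rangle$ meet in $\langle Cb+Bc\rangle$, so $q_a$ is parallel to $Cb+Bc$. Since $q_a,b,c$ have coordinates in $K(b,c)$, the ratio $B/C$ lies in $K(b,c)$. Likewise for the other two pins: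
$$\frac BC=\Phi(b,c),\qquad\frac CA=\Psi(a,c),\qquad\frac AB=\Omega(a,b),\qquad\Phi\Psi\Omega=1 .$$

**Step A4: separation of variables.** We show that after scaling $A,B,C$ depend on $a,b,c$ respectively. Substitute for $a$ a rational point $a_0$ of the slice at which $\Psi(a_0,c)$ and $\Omega(a_0,b)$ are defined and nonzero. Then $\Phi(b,c)=u(b)/w(c)$ with $u(b)=1/\Omega(a_0,b)$ and $w(c)=\Psi(a_0,c)$. Scale the stress so that $B=u(b)$ and $C=w(c)$. Then
$$A=u(b)\,\Omega(a,b)=w(c)/\Psi(a,c)\ \in\ K(a,b)\cap K(a,c)=K(a)$$
by (6). Write $A=t(a)$; (13) becomes
$$t(a)F_1(b\wedge c)+u(b)F_2(c\wedge a)+w(c)F_3(a\wedge b)=0. \tag{14}$$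

**Step A5: the coefficients are linear.** Fix rational $b,c$ in the slice at which $u,w$ are defined and $F_1(b\wedge c)\ne0$. The last two terms of (14) are then linear in $a$, so $t(a)$ is the restriction to the slice of a linear functional: $t(a)=\eta_x(a)$. Similarly $u(b)=\eta_y(b)$ and $w(c)=\eta_z(c)$. All three functionals are nonzero by Step A2. Now (14) is linear in each of $a,b,c$ and holds at a generic point, so
$$\eta_x(a)F_1(b\wedge c)+\eta_y(b)F_2(c\wedge a)+\eta_z(c)F_3(a\wedge b)=0\qquad\text{for all }a,b,c\in\mathbb R^4. \tag{15}$$

**Step A6: everything is proportional.** We specialize (15) on the diagonal. Putting $b=a$ gives $\eta_x(a)F_1(a\wedge c)=\eta_y(a)F_2(a\wedge c)$ for all $a,c$. Suppose $\eta_x,\eta_y$ are not proportional. Then $F_2(a\wedge c)=0$ for all $a\in\ker\eta_x\setminus\ker\eta_y$, hence by density for all $a\in\ker\eta_x$ and all $c$. Every $2$-dimensional subspace meets $\ker\eta_x$ nontrivially, so every decomposable 2-vector is of the form $a\wedge c$ with $a\in\ker\eta_x$. Thus $F_2=0$, a contradiction. So $\eta_y=\lambda\eta_x$ with $\lambda\ne0$, and then $F_1(a\wedge c)=\lambda F_2(a\wedge c)$ whenever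 $\eta_x(a)\ne0$, hence $F_1=\lambda F_2$. In the same way, $c=b$ gives $\eta_y(b)F_2(b\wedge a)=\eta_z(b)F_3(b\wedge a)$, so $\eta_z=\mu\eta_y$ with $\mu\ne0$ and $F_2=\mu F_3$. With $\eta=\eta_y$ the factors $\lambda,\mu$ cancel and (15) reads
$$F_2\big(\eta(a)\,b\wedge c+\eta(b)\,c\wedge a+\eta(c)\,a\wedge b\big)=0\qquad\text{for all }a,b,c.$$

**Step A7: a repeated plane.** We convert this into a contradiction in $H$. Take $b,c\in\ker\eta$ and $\eta(a)=1$: $F_2$ vanishes on $\beta_\eta$. So $S_H(x,z)\subseteq\beta_\eta^\perp=\beta_\eta$. As $F_1=\lambda F_2$, $\dim T=\operatorname{rank}F_2=\dim S_H(x,z)\le3$, and by (11) $S_H(x,z)=\beta_\eta$. Also $F_1=\lambda F_2$ means $s_y-s_z=\lambda(s_z-s_x)$ for all $s\in M(H)$, so $S_H(y,z)=\beta_\eta$ too. By Lemma 5 with $N=n-1$, $H$ has planes $f,f'$ with $W_f=W_{f'}=\beta_\eta$, where $f$ joins vertices tied or equal to $x$ and $z$, and $f'$ joins vertices tied or equal to $y$ and $z$. No vertices of $H$ are tied (Step 1), so $f=xz$ and $f'=yz$ are different edges. Genericity gives $W_f\ne W_{f'}$, a contradiction. The case of three pins is impossible.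

## Two pins and a plane at the vertex

Let the edges at $v$ be pins $a$ (to $x$), $b$ (to $y$) and a plane $\theta$ (to $z$). By genericity $\theta(a),\theta(b)\ne0$.

**Step B1: coordinates for the stress.** Since $\theta(a),\theta(b)\neq0$, we can write $\omega_1=a\wedge u$ and $\omega_2=b\wedge u'$ with $\theta(u)=\theta(u')=0$. Now $\omega_1+\omega_2=-\omega_3\in\beta_\theta=\ker\iota_\theta$, and $\iota_\theta(a\wedge u)=\theta(a)u$, so $\theta(a)u+\theta(b)u'=0$. Putting $r=u/\theta(b)$ we get a vector $r\in\ker\theta$, $r\ne0$, with
$$\omega_1=\theta(b)\,a\wedge r,\qquad\omega_2=-\theta(a)\,b\wedge r,\qquad\omega_3=-c\wedge r,\qquad c=\theta(b)a-\theta(a)b\in\ker\theta. \tag{16}$$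
Here $c$ is the point where the line $ab$ meets the plane $\theta$: $\langle a,b\rangle\cap\ker\theta=\langle c\rangle$. Since $\omega_3\ne0$, $r\notin\langle c\rangle$, and so $a,b,r$ are independent.

**Step B2: the plane $\langle a,b,r\rangle$ does not depend on $\theta$.** By Step 2 and (8),
$$\omega_3\in\beta_{\theta'}\ (\theta'\text{ over }K(a,b)),\qquad\omega_1\in\alpha_{q_a}\ (q_a\in K(b,\theta)^4),\qquad\omega_2\in\alpha_{q_b}\ (q_b\in K(a,\theta)^4).$$
From $c\wedge r\in\bigwedge^2\ker\theta'$ we get $c,r\in\ker\theta'$. The first says $\theta\big(\theta'(a)b-\theta'(b)a\big)=0$. The vector in parentheses has coordinates in $K(a,b)$ and $\theta$ is generic over $K(a,b)$, so this vector is $0$, and $\theta'(a)=\theta'(b)=0$. Hence $\ker\theta'=\langle a,b,r\rangle$. Next, $a$ is generic over $K(b,\theta)$, so $q_a$ is not parallel to $a$; similarly $q_b$ is not parallel to $b$. Then $\omega_1$ is a multiple of $a\wedge q_a$ and $\omega_2$ of $b\wedge q_b$, so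
$$\langle a,q_a\rangle=\langle a,r\rangle,\qquad\langle b,q_b\rangle=\langle b,r\rangle,\qquad\langle a,b,q_a\rangle=\langle a,b,q_b\rangle=\ker\theta'. \tag{17}$$
This space is $3$-dimensional and defined over $K(a,b)$. In particular $q_a$ is not parallel to $b$, and $q_b$ is not parallel to $a$.

**Step B3: the line $\langle b,q_a\rangle$ is defined over $K(b)$, and $\langle a,q_b\rangle$ over $K(a)$.** We play off that $q_a$ does not see $a$ while $\ker\theta'$ does not see $\theta$. Let $\theta_1,\theta_2$ be values of $\theta$ such that $a,b,\theta_1,\theta_2$ are algebraically independent over $K$, and let $q_i=q_a(b,\theta_i)$. Relation (17) is an identity of rational functions together with an independence condition, so it holds for both values, and $\langle a,b,q_1\rangle=\langle a,b,q_2\rangle=\ker\theta'$. If $\langle b,q_1\rangle\ne\langle b,q_2\rangle$, then $\langle b,q_1,q_2\rangle$ is $3$-dimensional and equals $\ker\theta'$, so it contains $a$. But it is a proper subspace defined over $K(b,\theta_1,\theta_2)$ and $a$ is generic over that field, a contradiction. So the two lines agree. The Plücker coordinates of $\langle b,q_a\rangle$,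 normalized so that one of them is $1$, are therefore rational functions $f(b,\theta)$ with $f(b,\theta_1)=f(b,\theta_2)$; specializing $\theta_2$ shows $f\in K(b)$. The argument for $\langle a,q_b\rangle$ is the same.

**Step B4: a common center $o$.** Let $\ell(b),\ell'(a)\in\Lambda$ be 2-vectors of the lines $\langle b,q_a\rangle$ and $\langle a,q_b\rangle$, rational in $b$ and $a$ respectively, over $K$. Both lines lie in the plane $\ker\theta'$, so they meet, and $\ell(b)\wedge\ell'(a)=0$ identically. Let $L$ and $L'$ be the spans of all values of $\ell$ and of $\ell'$. A linear functional that vanishes on all values at rational points vanishes on all values, so $L$ and $L'$ are already spanned by values at rational points; hence both are defined over $K$. Moreover $L'\subseteq L^\perp$. For our generic $b$, $0\neq\ell(b)\in L\cap\alpha_b$, so by Lemma 2 either $\dim L\ge4$ or $L$ is an $\alpha$-plane; likewise for $L'$. As $\dim L+\dim L'\le6$, both are $\alpha$-planes. Since $L'\subseteq L^\perp=L$, we get $L'=L=\alpha_o$ with $o\in K^4$. By genericity $a,b,o$ are independent.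

Now $\ell(b)\in\alpha_o\cap\alpha_b=\langle b\wedge o\rangle$, so $q_a\in\langle b,o\rangle$; similarly $q_b\in\langle a,o\rangle$. As $q_a$ is not parallel to $b$ and $q_b$ is not parallel to $a$, we may scale
$$q_a=\xi b+o,\quad\xi\in K(b,\theta);\qquad q_b=\xi'a+o,\quad\xi'\in K(a,\theta).$$

**Step B5: separation of variables.** We compute $r$ twice. By (17), $r$ spans $\langle a,q_a\rangle\cap\ker\theta$ and also $\langle b,q_b\rangle\cap\ker\theta$, so it is parallel to both vectors
$$o+\xi b-\frac{\xi\theta(b)+\theta(o)}{\theta(a)}\,a,\qquad o+\xi'a-\frac{\xi'\theta(a)+\theta(o)}{\theta(b)}\,b .$$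
As $a,b,o$ are independent and $o$ has coefficient $1$ in both, these vectors are equal, which says $\xi\theta(b)+\xi'\theta(a)+\theta(o)=0$. Put $\xi_2=\xi\theta(b)\in K(b,\theta)$ and $\xi_1=\xi'\theta(a)\in K(a,\theta)$. Since $\xi_1+\xi_2=-\theta(o)\in K(\theta)$, both lie in $K(a,\theta)\cap K(b,\theta)=K(\theta)$ by (6). Scaling the stress, $r=o+\frac{\xi_1}{\theta(a)}a+\frac{\xi_2}{\theta(b)}b$, and (16) becomes
$$\omega_1=\theta(b)\,a\wedge o+\xi_2\,a\wedge b,\qquad\omega_2=-\theta(a)\,b\wedge o+\xi_1\,a\wedge b. \tag{18}$$

**Step B6: the coefficient $\xi_2$ is linear.** Define $F,\Gamma,\Delta:\Lambda\to M(H)^*$ by $F(\omega)(s)=\langle\omega,s_x-s_z\rangle$, $\Gamma(\omega)(s)=\langle\omega,s_y-s_z\rangle$, and $\Delta=F-\Gamma$, so $\Delta(\omega)(s)=\langle\omega,s_x-s_y\rangle$. By Step 1 all three are nonzero. As in Step A1, $\dim T=\dim(\operatorname{im}F+\operatorname{im}\Gamma)$. Since $\omega_3=-\omega_1-\omega_2$, (10) reads $F(\omega_1)+\Gamma(\omega_2)=0$. Insert (18) and $\xi_1=-\theta(o)-\xi_2$: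
$$\xi_2(\theta)\,\Delta(a\wedge b)=\theta(o)\,\Gamma(a\wedge b)+\theta(a)\,\Gamma(b\wedge o)-\theta(b)\,F(a\wedge o). \tag{19}$$
Fix rational $a,b$ in the slice with $\Delta(a\wedge b)\ne0$. The right side is linear in $\theta$, so $\xi_2(\theta)=\theta(\epsilon)$ for some $\epsilon\in K^4$. Now both sides of (19) are linear in each of $a,b,\theta$, so (19) holds for all $a,b\in\mathbb R^4$ and all covectors $\theta$.

**Step B7: everything is proportional.** Setting $b=a$ in (19) gives $\theta(a)\Delta(a\wedge o)=0$ for all $a,\theta$. So $\Delta$ vanishes on $\alpha_o$, i.e. $F=\Gamma$ there. Thus $-\theta(b)F(a\wedge o)=\theta(b)\Gamma(o\wedge a)$, and since (19) holds for all $\theta$ it becomes an identity in $\mathbb R^4\otimes M(H)^*$: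
$$\epsilon\otimes\Delta(a\wedge b)=o\otimes\Gamma(a\wedge b)+a\otimes\Gamma(b\wedge o)+b\otimes\Gamma(o\wedge a). \tag{20}$$
If $\epsilon\notin\langle o\rangle$, then for generic $a,b$ the vectors $\epsilon,o,a,b$ are independent and (20) forces $\Delta(a\wedge b)=0$; thus $\Delta=0$, a contradiction. So $\epsilon=\kappa o$. For generic $a,b$ the vectors $o,a,b$ are independent, and (20) gives $\Gamma(b\wedge o)=\Gamma(o\wedge a)=0$ and $\Gamma(a\wedge b)=\kappa\Delta(a\wedge b)$. Hence $\Gamma$ vanishes on $\alpha_o$ and $\Gamma=\kappa\Delta$. Here $\kappa\ne0$ because $\Gamma\ne0$. Then $F=\Delta+\Gamma=(1+\kappa^{-1})\Gamma$, a nonzero multiple of $\Gamma$ because $F\ne0$.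

**Step B8: a repeated pin.** As $\Gamma$ vanishes on $\alpha_o$, $S_H(y,z)\subseteq\alpha_o^\perp=\alpha_o$. As $s_x-s_z=(1+\kappa^{-1})(s_y-s_z)$ for all $s\in M(H)$ with a nonzero factor, $S_H(x,z)=S_H(y,z)$. Also $\dim T=\operatorname{rank}\Gamma=\dim S_H(y,z)\le3$, so (11) gives $S_H(x,z)=S_H(y,z)=\alpha_o$. By Lemma 5 with $N=n-1$ and Step 1, $H$ has a pin $xz$ and a pin $yz$, which are different edges with the same subspace $\alpha_o$. This contradicts genericity.

So no minimal counterexample exists. Theorem 2 is proved, and with it Theorem 1; the conjecture is true. $\blacksquare$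

## Partitions with at most two pins per pair, and 5-edge-connected graphs

Let $e_G(\mathcal P)$ be the number of edges between different blocks of $\mathcal P$.

**Corollary 1 (reduced condition).** A generic body-pin framework $(G,p)$ is rigid if and only if
$$3e_G(\mathcal P)-\#\big\{\{X,X'\}:d_G(X,X')=2\big\}\ \ge\ 6(|\mathcal P|-1)$$
for every partition $\mathcal P$ with all $d_G(X,X')\le2$.

*Proof.* If $d_G(X,X')\ge3$, then $h_G(X,X')=6$, and merging the two blocks does not decrease $\operatorname{val}_G$. Repeating this, we see that a partition of positive value exists iff one exists with all $d_G(X,X')\le2$. For such a partition $h_G=3d_G$ when $d_G\le1$ and $h_G=3d_G-1$ when $d_G=2$, so the sum in (1) is the left side above. $\square$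

**Corollary 2.** Every generic body-pin framework on a $5$-edge-connected multigraph is rigid, and $5$ is best possible.

*Proof.* If the framework were not rigid, there would be, by Corollary 1, a partition $\mathcal P$ with all $d_G(X,X')\le2$ and $\operatorname{val}_G(\mathcal P)>0$; so $|\mathcal P|\ge2$. For $d_G\in\{0,1,2\}$ the values $h_G=0,3,5$ satisfy $h_G\ge\frac52d_G$. By $5$-edge-connectivity at least five edges leave each block, so $e_G(\mathcal P)\ge\frac52|\mathcal P|$. Hence
$$\sum h_G(X,X')\ \ge\ \tfrac52\,e_G(\mathcal P)\ \ge\ \tfrac{25}4|\mathcal P|\ >\ 6(|\mathcal P|-1),$$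
a contradiction. For sharpness, return to the ring of seven bodies with double pins. The $7$-cycle with all edges doubled is $4$-edge-connected, but its singleton partition gives $7\cdot5=35<36$, so the framework is flexible. $\square$
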